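\title{A finite 2-group whose essential cohomology is not free}

\begin{abstract}
The essential cohomology of a finite group $G$ is the ideal of those classes in $H^*(G,k)$, $\operatorname{char}k=p$, that restrict to zero on every proper subgroup. A conjecture of Carlson says that this ideal, if nonzero, is finitely generated and free over a polynomial subalgebra of $H^*(G,k)$. We show that the conjecture fails for $p=2$. The counterexample is a group $G_0\times(\mathbb Z/2)^e$ in which every involution is central, so that $H^*(G,k)$ itself is Cohen--Macaulay. The proof reduces freeness to a question about a module over a polynomial ring, detects non-freeness by a Koszul relation among Dickson invariants, and uses Poincar\'e duality to move the required computation into $H^{\le7}(G_0)$. For every prime $p$ we also show that, under the hypotheses of the explicit form of the conjecture, freeness does not depend on the regular sequence chosen, and that it holds when $G$ has no direct factor $(\mathbb Z/p)^3$.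
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $p$ be a prime, $k$ a field of characteristic $p$, and $G$ a finite group. The \emph{essential cohomology} of $G$ is
\[
\operatorname{Ess}^*(G)=\bigcap_{B<G}\ker\bigl(\operatorname{res}^G_B\colon H^*(G,k)\to H^*(B,k)\bigr),
\]
where $B$ runs over the proper subgroups of $G$. It is a homogeneous ideal of $H^*(G,k)$, and it is the part of the cohomology ring that no proper subgroup sees. Restriction to a Sylow $p$-subgroup is injective, so $\operatorname{Ess}^*(G)\ne0$ forces $G$ to be a $p$-group. Every proper subgroup lies in a maximal one, so it suffices to let $B$ run over the maximal subgroups.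

\begin{example}\label{ex:elementary}
Let $p=2$ and $G=(\mathbb Z/2)^e$, so that $H^*(G,k)=k[y_1,\dots,y_e]$ with $\deg y_j=1$. The maximal subgroups are the kernels of the nonzero forms $v\in\operatorname{Hom}(G,\mathbb F_2)=\bigoplus_j\mathbb F_2y_j$, and restriction to $\ker v$ is the quotient map $k[y]\to k[y]/(v)$. The forms $v$ are pairwise non-associate primes of a factorial ring. Hence $\operatorname{Ess}^*(G)$ is the principal ideal generated by $L=\prod_{v\ne0}v$, a free $k[y]$-module of rank one.
\end{example}

\medskip\noindent\textbf{Conjecture (Carlson).} \emph{If $\operatorname{Ess}^*(G)\neq0$, then $\operatorname{Ess}^*(G)$ is finitely generated and free over a certain polynomial subalgebra of $H^*(G,k)$.}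
\medskip

In \cite{ECRC} the conjecture is stated in the following explicit form. Let $d$ be the $p$-rank of the center $Z(G)$, and consider the hypotheses
\begin{itemize}
\item[(H1)] $\operatorname{Ess}^*(G)\ne0$;
\item[(H2)] the ring $H^*(G,k)/\operatorname{Ann}_{H^*(G,k)}(\operatorname{Ess}^*(G))$ has Krull dimension $d$;
\item[(H3)] $\zeta_1,\dots,\zeta_d$ is a regular sequence of maximal length in $H^*(G,k)$, consisting of homogeneous elements of positive degree.
\end{itemize}
\emph{Is $\operatorname{Ess}^*(G)$ then a free module over the polynomial subring $k[\zeta_1,\dots,\zeta_d]$?}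

Two known results place the question. First, if $G$ is a $p$-group and the depth of $H^*(G,k)$ exceeds the $p$-rank of $Z(G)$, then $\operatorname{Ess}^*(G)=0$; so under (H1) no regular sequence has more than $d$ terms. Second, by a theorem of Adem and Karagueuzian, $H^*(G,k)$ is Cohen--Macaulay and contains nonzero essential classes if and only if $G$ is a $p$-group in which every element of order $p$ is central. For these groups $\operatorname{Ess}^*(G)$ is a nonzero submodule of a finitely generated free module over a polynomial ring, and the conjecture asks whether it is itself free.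

One would guess that it is. It is free in Example~\ref{ex:elementary}. At the opposite extreme, when all central elements of order $p$ lie in the Frattini subgroup $\Phi(G)$, they lie in every maximal subgroup, and a short comodule argument (Lemma~\ref{lem:comodule}) gives freeness over suitable parameters. Every $p$-group is a product $G'\times(\mathbb Z/p)^e$ with $G'$ of the second kind, so only the interaction of the two factors can obstruct freeness. It does.

\begin{theorem}\label{thm:A}
Let $f=3000$, $m=100$, $F=\mathbb F_{2^f}$, and let $G_0$ be the set $F\times F$ with the multiplication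
\[
(\alpha,\beta)(\alpha',\beta')=(\alpha+\alpha',\ \beta+\beta'+\alpha\,\alpha'^{\,2^m}).
\]
Let $\sigma=3000\,(2^{3000}-1)$, $e\ge\sigma$, $E=(\mathbb Z/2)^e$ and $G=G_0\times E$. For every field $k$ of characteristic $2$ the following hold.
\begin{enumerate}
\item Every involution of $G$ is central, $H^*(G,k)$ is Cohen--Macaulay, $\operatorname{Ess}^*(G)\ne0$, and $H^*(G,k)/\operatorname{Ann}(\operatorname{Ess}^*(G))$ has Krull dimension $d=f+e$, which is the $2$-rank of $Z(G)$.
\item There is a regular sequence of maximal length $d$ in $H^*(G,k)$ over whose polynomial ring $\operatorname{Ess}^*(G)$ is not free.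
\item $\operatorname{Ess}^*(G)$ is not finitely generated and free over any graded polynomial subalgebra of $H^*(G,k)$. It is not free over $k[\zeta'_1,\dots,\zeta'_d]$ for any regular sequence $\zeta'_1,\dots,\zeta'_d$ of length $d$.
\end{enumerate}
\end{theorem}

So the conjecture is false, in both forms. The second theorem holds for every prime. It is not used in the proof of Theorem~\ref{thm:A}, but it explains the shape of the counterexample.

\begin{theorem}\label{thm:B}
Let $p$ be any prime and let $G$, $d$, $\zeta_1,\dots,\zeta_d$ satisfy \textup{(H1)--(H3)}.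
\begin{enumerate}
\item[(a)] $\operatorname{Ess}^*(G)$ is finitely generated over $k[\zeta_1,\dots,\zeta_d]$, and it is free over this ring if and only if it is a Cohen--Macaulay module. So the answer to the question depends only on $G$, not on the regular sequence.
\item[(b)] If $G$ has no direct factor isomorphic to $(\mathbb Z/p)^3$, then $\operatorname{Ess}^*(G)$ is free over $k[\zeta_1,\dots,\zeta_d]$.
\end{enumerate}
\end{theorem}

We make no claim about failure of the conjecture for odd $p$, nor about the smallest $e$ for which it fails.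

The proof of Theorem~\ref{thm:A} has four stages. In Section~\ref{sec:reduction} we divide by parameters $\zeta_1,\dots,\zeta_f$ of $H^*(G_0)$; the quotient $R$ is the cohomology ring of a closed manifold, and $\operatorname{Ess}^*(G)/(\zeta)\operatorname{Ess}^*(G)$ becomes an explicit module $M(N)$ over $S=H^*(E)$, built from an ideal $N$ of $R$. Section~\ref{sec:criterion} gives a criterion for $M(N)$ not to be free and a small model for it. Section~\ref{sec:group} uses Poincar\'e duality to turn the criterion into two statements about $H^{\le7}(G_0)$. These are proved in Sections~\ref{sec:injective} and~\ref{sec:functional}, with the help of a grading of the Lyndon--Hochschild--Serre spectral sequence by weights of $F^\times$.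

\section{Conventions and standard facts}\label{sec:facts}

Gradings are by cohomological degree. Regular sequences and systems of parameters consist of homogeneous elements of positive degree. A sequence $\zeta_1,\dots,\zeta_r$ is \emph{regular} on a module $X$ if each $\zeta_i$ acts injectively on $X/(\zeta_1,\dots,\zeta_{i-1})X$ and $X/(\zeta_1,\dots,\zeta_r)X\ne0$. For a noetherian commutative graded algebra $\mathcal H$ with $\mathcal H_0=k$ and a finitely generated graded module $X\ne0$, the \emph{depth} of $X$ is the maximal length of an $X$-regular sequence, the \emph{dimension} of $X$ is the Krull dimension of $\mathcal H/\operatorname{Ann}X$, and $X$ is \emph{Cohen--Macaulay} if the two agree. A \emph{system of parameters} of $X$ is a sequence of $\dim X$ elements such that $X/(\zeta)X$ is finite-dimensional. For the graded-commutative ring $H^*(G,k)$ these notions refer to the commutative ring $\mathcal H=H^*(G,k)$ if $p=2$ and $\mathcal H=H^{\mathrm{ev}}(G,k)$ if $p$ is odd. We use the following facts.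
\begin{itemize}
\item[(C1)] (Graded Nakayama.) If $X$ is a bounded below graded module over a graded polynomial ring $\mathcal P$, then lifts of a homogeneous basis of $X/\mathcal P^{>0}X$ generate $X$; if $X$ is projective, it is free.
\item[(C2)] Dividing by a regular element lowers the dimension by one. A regular sequence on a graded $k$-algebra is algebraically independent.
\item[(C3)] If $\mathcal P\to\mathcal H$ is a map of graded algebras as above and $\mathcal H/\operatorname{Ann}X$ is finite over $\mathcal P$, then $\operatorname{depth}_{\mathcal P}X=\operatorname{depth}_{\mathcal H}X$.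
\item[(C4)] (Auslander--Buchsbaum.) A finitely generated graded module $X\ne0$ over a graded polynomial ring in $r$ variables is free if and only if its depth is $r$.
\item[(G1)] (Evens--Venkov.) $\mathcal H$ is noetherian, and $H^*(B,k)$ is a finite $\mathcal H$-module for every subgroup $B\le G$.
\item[(G2)] For $p=2$ and $0\ne\varphi\in H^1(G,\mathbb F_2)=\operatorname{Hom}(G,\mathbb F_2)$, the sequence $H^{n-1}(G,k)\xrightarrow{\varphi}H^n(G,k)\xrightarrow{\operatorname{res}}H^n(\ker\varphi,k)$ is exact.
\item[(G3)] A sphere bundle $S(W)\to B$ of a real vector bundle of rank $\ell$ has a mod 2 Gysin sequence $\cdots\to H^{n-\ell}(B)\xrightarrow{w_\ell}H^n(B)\to H^n(S(W))\to H^{n-\ell+1}(B)\to\cdots$, and a closed connected manifold satisfies mod 2 Poincar\'e duality.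
\item[(G4)] For a central subgroup $D\le G$, the Lyndon--Hochschild--Serre spectral sequence has $E_2=H^*(G/D)\otimes H^*(D)$, its differentials are derivations, and it converges to $H^*(G)$ with a multiplicative filtration $F^sH^n$, $F^sH^n/F^{s+1}H^n=E_\infty^{s,n-s}$. The last step $F^nH^n$ is the image of inflation from $G/D$. For a homomorphism $z\in H^1(D)$, $d_2z$ is the class of $z\circ c$, where $c$ is the cocycle of the extension. Transgression commutes with Steenrod operations; for $p=2$ and $z\in H^1(D,\mathbb F_2)$ this gives $d_3(z^2)=\operatorname{Sq}^1(d_2z)$ in $E_3^{3,0}$.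
\end{itemize}
If $D$ is elementary abelian of rank $r$, then $H^*(D,k)$ is finitely generated and free over a polynomial ring in $r$ variables (on the degree one generators for $p=2$, on their Bocksteins for $p$ odd). By (C3) and (C4) it is then free over the polynomial ring on any system of parameters.

\section{Central subgroups in the Frattini subgroup}\label{sec:comodule}

Let $G$ be a $p$-group, $K$ a field of characteristic $p$, and $D\le Z(G)\cap\Phi(G)$ an elementary abelian subgroup of rank $r$. Cohomology has coefficients in $K$. Since $\Phi(G)$ is the intersection of the maximal subgroups, $D\le B$ whenever $B=G$ or $B$ is maximal in $G$. Since $D$ is central, multiplication $D\times B\to B$ is a homomorphism and induces a ring map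
\[
\psi_B\colon H^*(B)\to H^*(D)\otimes H^*(B).
\]
These maps commute with restriction from $G$ to $B$. Let $\varepsilon\colon H^*(D)\to K$ be the augmentation. Restricting to $1\times B$ and to $D\times1$ gives $(\varepsilon\otimes1)\psi_B=\mathrm{id}$ and $\psi_B(h)\in h|_D\otimes1+H^*(D)\otimes H^{>0}(B)$.

Let $\zeta_1,\dots,\zeta_r\in H^*(G)$, of even degree if $p$ is odd, restrict to a system of parameters of $H^*(D)$, and let $\mathcal P$ be the polynomial ring in $r$ variables, acting on $H^*(G)$-modules through the $\zeta_i$.

\begin{lemma}\label{lem:comodule}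
Let $X$ be a bounded below graded $H^*(G)$-module with a degree-preserving linear map $\psi\colon X\to H^*(D)\otimes X$ such that $\psi(hx)=\psi_G(h)\psi(x)$ and $(\varepsilon\otimes1)\psi=\mathrm{id}$. Then $X$ is free over $\mathcal P$. This applies to $H^*(G)$, to $\prod_BH^*(B)$ with $B$ in any set of maximal subgroups, and to the kernel, image and cokernel of $H^*(G)\to\prod_BH^*(B)$; in particular to $\operatorname{Ess}^*(G)$.
\end{lemma}

\begin{proof}
Let $\mathcal P$ act on $Y=H^*(D)\otimes X$ through the elements $\psi_G(\zeta_i)$. Then $\psi$ is $\mathcal P$-linear by hypothesis, and $\varepsilon\otimes1$ is $\mathcal P$-linear because $(\varepsilon\otimes1)\psi_G(\zeta_i)=\zeta_i$. So $X$ is a direct summand of $Y$, and by (C1) it suffices to show that $Y$ is free. Put $Y^j=H^*(D)\otimes X^{\ge j}$. Since $\psi_G(\zeta_i)\in\zeta_i|_D\otimes1+H^*(D)\otimes H^{>0}(G)$, each $Y^j$ is a $\mathcal P$-submodule, and $\zeta_i$ acts on $Y^j/Y^{j+1}=H^*(D)\otimes X^j$ as $\zeta_i|_D\otimes1$. These quotients are free. We have $Y=Y^j$ for small $j$, and in each fixed degree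 $Y^j$ vanishes for large $j$; so lifts of homogeneous bases of the quotients form a basis of $Y$.

The maps $\psi_B$ make $H^*(G)$ and the finite product $\prod_BH^*(B)$ modules as in the statement, and restriction commutes with $\psi$. As $H^*(D)\otimes-$ is exact, $\psi$ passes to the kernel, the image and the cokernel.
\end{proof}

The hypothesis $D\le\Phi(G)$ is used only to define $\psi_B$ for maximal $B$. It cannot be dropped: in Theorem~\ref{thm:A} the regular sequence of part (2) will restrict to parameters of a central elementary abelian subgroup, and $\operatorname{Ess}^*(G)$ is not free over it.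

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Put $H=H^*(G,k)$ and $M=\operatorname{Ess}^*(G)$. By (H1), $G$ is a $p$-group. By (G1), $H$ and $M$ are finitely generated $\mathcal H$-modules. The $\zeta_i$ lie in $\mathcal H$: for odd $p$ an element of odd degree has square zero, so it cannot act injectively on the nonzero ring $H/(\zeta_1,\dots,\zeta_{i-1})$. The ring $H/\operatorname{Ann}_HM$ is a finite extension of $\mathcal H/\operatorname{Ann}_{\mathcal H}M$, so $\dim_{\mathcal H}M=d$ by (H2).

(a) The sequence $\zeta$ is regular on $H$, whose dimension may exceed $d$, and we must show that it is a system of parameters for the submodule $M$. The link between the two is that the minimal primes of $M$ are associated primes of $H$.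

\emph{Claim. Let $X$ be a finitely generated $\mathcal H$-module, $x\in\mathcal H$ regular on $X$, and $\mathfrak p\in\operatorname{Ass}X$. Then every prime $\mathfrak q$ minimal over $\mathfrak p+(x)$ lies in $\operatorname{Ass}(X/xX)$.}

Localize at $\mathfrak q$ and let $X'=\{t\in X:\mathfrak pt=0\}\ne0$. Suppose $X'\subset xX$. If $t=xt'\in X'$, then $x\mathfrak pt'=0$, so $t'\in X'$. Thus $X'=xX'$ and $X'=0$ by Nakayama's lemma, a contradiction. So $X/xX$ has a nonzero element killed by $\mathfrak p+(x)$. Its annihilator lies in an associated prime of $X/xX$; this prime lies between $\mathfrak p+(x)$ and $\mathfrak q$, so it is $\mathfrak q$. The claim follows.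

Let $\mathfrak p$ be a minimal prime of the support of $M$. Then $\mathfrak p\in\operatorname{Ass}M\subset\operatorname{Ass}H$ and $\dim\mathcal H/\mathfrak p\le d$. Put $I_i=\mathfrak p+(\zeta_1,\dots,\zeta_i)$. By induction on $i$, every prime $\mathfrak q$ minimal over $I_i$ is associated to $H/(\zeta_1,\dots,\zeta_i)H$: such a $\mathfrak q$ contains a prime $\mathfrak q'$ minimal over $I_{i-1}$, it is minimal over $\mathfrak q'+(\zeta_i)$, and the claim applies. Hence $\zeta_{i+1}$ lies in no prime minimal over $I_i$, and $\dim\mathcal H/I_{i+1}<\dim\mathcal H/I_i$. So $\dim\mathcal H/I_d\le0$ for every $\mathfrak p$, and $M/(\zeta)M$ is finite-dimensional. By (C1) and (C2), $M$ is finitely generated over the polynomial ring $\mathcal P=k[\zeta_1,\dots,\zeta_d]$. The ring $\mathcal H/\operatorname{Ann}M$ embeds in the finite $\mathcal P$-module $\operatorname{End}_{\mathcal P}(M)$. By (C4) and (C3), $M$ is free over $\mathcal P$ if and only if $\operatorname{depth}_{\mathcal H}M=d$, that is, if and only if $M$ is Cohen--Macaulay.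

(b) Let $C=\Omega_1(Z(G))$ be the group of central elements of order dividing $p$, let $D=C\cap\Phi(G)$, and write $C=D\times E$. Choose $G'\ge\Phi(G)$ such that $G'/\Phi(G)$ is a complement of $E\Phi(G)/\Phi(G)$ in $G/\Phi(G)$. Then $G=G'E$ and $G'\cap E\le\Phi(G)\cap E=1$, so $G=G'\times E$. By hypothesis $e=\operatorname{rank}E\le2$. The group $D\le\Phi(G)=\Phi(G')$ has rank $d-e$. By (G1), $H^*(D)$ is finite over the image of the even part of $H^*(G')$; lifting a system of parameters of this image, we obtain classes $\zeta'_1,\dots,\zeta'_{d-e}\in H^*(G')\subset H$ of even degree that restrict to parameters of $H^*(D)$. Let $y_1,\dots,y_e\in H^*(E)\subset H$ be the polynomial generators belonging to a basis of $\operatorname{Hom}(E,\mathbb F_p)$, of degree $1$ for $p=2$ and Bocksteins for $p$ odd.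

The composite $D\to G\to E$ is trivial, so $\psi_G(y_j)=1\otimes y_j$. Hence $\psi$ maps $(y)M$ into $H^*(D)\otimes(y)M$ and induces a map as in Lemma~\ref{lem:comodule} on $M/(y)M\neq0$, which is therefore free over $k[\zeta']$. If $y_1,\dots,y_e$ is $M$-regular, then $(y,\zeta')$ is an $M$-regular sequence of length $d$, the module $M$ is Cohen--Macaulay, and (a) finishes the proof.

The sequence $y_1,\dots,y_e$ is regular on $H=H^*(G')\otimes H^*(E)$, so $y_1$ is regular on $M\subset H$. This settles $e\le1$. Let $e=2$ and $y_2s=y_1g$ with $s,g\in M$. Then $s=y_1h$ and $g=y_2h$ for some $h\in H$, and we must show $h\in M$. Let $B$ be a maximal subgroup and $h'=\operatorname{res}_Bh$; then $y_1h'=y_2h'=0$. Since $|E|=p^2$ and $|G:B|=p$, there is $1\ne\epsilon\in B\cap E$. Choose $v\in\operatorname{Hom}(E,\mathbb F_p)$ with $v(\epsilon)\ne0$ and view it as a homomorphism on $G$. Then $B=\ker(v|_B)\times\langle\epsilon\rangle$, and the $\mathbb F_p$-combination $y_v$ of $y_1,y_2$ that belongs to $v$ restricts to $1\otimes y_\epsilon$, where $y_\epsilon$ is a polynomial generator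 of $H^*(\langle\epsilon\rangle)$. So $y_v$ is regular on $H^*(B)$, and $y_vh'=0$ gives $h'=0$. Thus $h\in M$, and $y_2$ is regular on $M/y_1M$.
\end{proof}

A counterexample must therefore have the form $G_0\times E$ with $E$ elementary abelian of rank at least three, and the failure must be that $y_1,\dots,y_e$ is not regular on $\operatorname{Ess}^*(G)$. From now on $p=2$.

\section{Reduction to a module over $H^*(E)$}\label{sec:reduction}

Let $K$ be a field of characteristic $2$. In this section $G_0\neq1$ is a $2$-group all of whose involutions are central, $D=\Omega_1(G_0)$ is the elementary abelian group that they generate, $f$ is its rank, and we assume $D\le\Phi(G_0)$. Put $\ell=|G_0:D|\ge2$, $H=H^*(G_0,K)$ and $A=H^1(G_0,\mathbb F_2)\subset H^1$. By Lemma~\ref{lem:comodule}, parameters coming from $D$ never obstruct freeness, so we divide by them. We choose them so that the quotient has a geometric meaning.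

\begin{lemma}\label{lem:duality}
There are $\zeta_1,\dots,\zeta_f\in H^\ell(G_0,\mathbb F_2)$ which restrict to a system of parameters of $H^*(D,K)$, such that $H$ is free of finite rank over the polynomial ring $K[\zeta]$ and $R=H/(\zeta)$ is a Poincar\'e duality algebra with top degree $\sigma=f(\ell-1)$: there is an isomorphism $\int\colon R_\sigma\to K$, and the pairings $R_j\times R_{\sigma-j}\to K$, $(x,y)\mapsto\int xy$, are perfect.
\end{lemma}

\begin{proof}
Let $\chi_1,\dots,\chi_f$ be a basis of $\operatorname{Hom}(D,\{\pm1\})$, let $W_i=\operatorname{Ind}_D^{G_0}\chi_i$, a real representation of dimension $\ell$, and let $\zeta_i=w_\ell(W_i)$ be its mod 2 Euler class. As $D$ is central, $W_i|_D=\ell\chi_i$, so $\zeta_i|_D=\hat\chi_i^{\,\ell}$, where $\hat\chi_1,\dots,\hat\chi_f$ are the corresponding polynomial generators of $H^*(D,K)$. By Lemma~\ref{lem:comodule}, $H$ is free over $K[\zeta]$, so $\zeta_1,\dots,\zeta_f$ is $H$-regular.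

The group $G_0$ acts freely on the product of unit spheres $X=\prod_iS(W_i)$. Indeed, if $g\ne1$ fixed a point, some power of $g$ would be an involution $t\in D$ fixing it; but $\chi_i(t)=-1$ for some $i$, and then $t$ acts on $S(W_i)$ as $-1$. So $X/G_0$ is a closed connected manifold of dimension $\sigma$. Let $B_i=EG_0\times_{G_0}\prod_{l\le i}S(W_l)$. Then $B_0=BG_0$, and $B_i\to B_{i-1}$ is a sphere bundle with Euler class $\zeta_i$. Suppose $H^*(B_{i-1},K)=H/(\zeta_1,\dots,\zeta_{i-1})$. On this ring $\zeta_i$ is injective, so the Gysin sequence (G3) breaks into short exact sequences and $H^*(B_i,K)=H/(\zeta_1,\dots,\zeta_i)$ as rings. Since the action on $X$ is free, $B_f\simeq X/G_0$. So $R=H^*(X/G_0,K)$ is finite-dimensional and satisfies Poincar\'e duality, and $H$ has finite rank by (C1).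
\end{proof}

Let $E=(\mathbb Z/2)^e$, $S=H^*(E,K)=K[y_1,\dots,y_e]$, $E^*=\operatorname{Hom}(E,\mathbb F_2)\subset S_1$, and $G=G_0\times E$, so that $H^*(G,K)=H\otimes S$.

The following construction uses only the action of $A$. Let $N$ be a graded module over the symmetric algebra $\operatorname{Sym}(A\otimes K)$, with $A$ in degree one. Fix $0\ne v\in E^*$ and $a\in A$, extend $v$ to a basis of $E^*$, and let $S_v$ be the polynomial ring on the other basis elements, so that $S=S_v[v]$. For $g\in N\otimes S$ let $\bar g\in N\otimes S_v$ be obtained by substituting $a$ for $v$. For $s\in S$ we define $\bar s\in\operatorname{Sym}(A\otimes K)\otimes S_v$ in the same way, so that $\overline{sg}=\bar s\bar g$. Division by the monic polynomial $v+a$ shows that $\bar g=0$ if and only if $g\in(v+a)(N\otimes S)$; in particular this condition does not depend on the basis. Put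
\[
M(N)=\{g\in N\otimes S:\ \bar g=0\text{ for all }0\ne v\in E^*\text{ and all }a\in A\},
\]
a graded $S$-submodule of the free $S$-module $N\otimes S$.

\begin{lemma}\label{lem:reduction}
Let $N=\bigcap_{0\ne a\in A}aR$, an ideal of $R$. Then $\operatorname{Ess}^*(G)/(\zeta)\operatorname{Ess}^*(G)\cong M(N)$ as $S$-modules.
\end{lemma}

\begin{proof}
The maximal subgroups of $G$ are the kernels of the nonzero $\varphi\in A\oplus E^*$, and $D\le Z(G)\cap\Phi(G)$. Let $I$ and $J$ be the image and cokernel of $H^*(G)\to\prod_\varphi H^*(\ker\varphi)$. By Lemma~\ref{lem:comodule}, all terms of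
\[
0\to\operatorname{Ess}^*(G)\to H^*(G)\to I\to0,\qquad0\to I\to\textstyle\prod_\varphi H^*(\ker\varphi)\to J\to0
\]
are free over $K[\zeta]$. So the sequences split over $K[\zeta]$ and stay exact modulo $(\zeta)$, and $\operatorname{Ess}^*(G)/(\zeta)\operatorname{Ess}^*(G)$ is the kernel of $R\otimes S\to\prod_\varphi H^*(\ker\varphi)/(\zeta)$. The same argument for a single $\varphi$, where restriction has kernel $\varphi H^*(G)$ by (G2), shows that $R\otimes S\to H^*(\ker\varphi)/(\zeta)$ has kernel $\varphi(R\otimes S)$. So the module in question is $\bigcap_\varphi\varphi(R\otimes S)$. The classes $\varphi=a\in A$ give $\bigcap_a(aR\otimes S)=N\otimes S$, and the classes $\varphi=v+a$ with $v\ne0$ give the conditions $\bar g=0$.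
\end{proof}

\begin{example}\label{ex:Z4}
For $G_0=\mathbb Z/4$ we have $f=1$, $\ell=2$, $\sigma=1$, the manifold $X/G_0$ is a circle, $R=K[a]/(a^2)$ and $N=Ka$. Here $A$ acts on $N$ by zero. Whenever this happens, $\bar g=0$ means $v\mid g$, so $M(N)=L\,(N\otimes S)$ with $L=\prod_{v\ne0}v$, and $M(N)$ is free. A counterexample needs an $N$ on which $A$ acts in a nontrivial way.
\end{example}

\section{A Koszul obstruction to freeness}\label{sec:criterion}

In this section $A$ is any finite-dimensional $\mathbb F_2$-vector space, $N$ is a finite-dimensional graded $\operatorname{Sym}(A\otimes K)$-module concentrated in degrees $\ge0$, and $e\ge3$. The conditions that define $M(N)$ are invariant under $\operatorname{GL}(E^*)$, so it is natural to look for elements with invariant coefficients. Recall the Dickson invariants $Q_i\in S$, defined by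
\begin{equation}\label{eq:dickson}
\prod_{v\in E^*}(X+v)=\sum_{i=0}^eQ_iX^{2^i},\qquad Q_e=1,\quad Q_0=L=\prod_{v\ne0}v,\quad\deg Q_i=2^e-2^i.
\end{equation}
By Dickson's theorem, $Q_0,\dots,Q_{e-1}$ is a regular sequence in $S$; hence so is $L,Q_1^2,Q_2$. We also use the following fact twice.
\begin{itemize}
\item[($\Sigma$)] A polynomial of degree $<r$ in $r$ variables, with coefficients in a $K$-vector space and without constant term, has sum $0$ over the nonzero points of $\mathbb F_2^r$.
\end{itemize}
Indeed, some variable is missing from each monomial, so the monomial sums to $0$ over all of $\mathbb F_2^r$, and it vanishes at the origin.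

\begin{example}[The model]\label{ex:model}
Let $\dim A=r\geq1$ and let $P$ run over the $2^r-1$ nonzero linear maps $A\to\mathbb F_2$. Let $\widetilde N=\bigoplus_PK[t]/(t^5)$, where $a\in A$ acts on the summand $P$ as $P(a)\,t$, and let $n_j=(t^j)_P$. Since $P(a)^{j+1}=P(a)$, we have $an_j=a^{j+1}n_0$: the element $n_j$ behaves like ``$a^jn_0$'' for all $a$ at once. On each summand, $M(\widetilde N)$ is cut out by divisibility by $v$ and by $v+t$ for all $v\ne0$. By \eqref{eq:dickson},
\[
\Pi=\prod_{v\ne0}(t+v)\equiv L+Q_1t+Q_2t^3,\qquad\Pi^2\equiv L^2+Q_1^2t^2\pmod{t^5}.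
\]
So $M(\widetilde N)$ contains $L\Pi$, $Lt\Pi^2$ and $L^2t^3$ (for the last, substituting $t$ for $v$ produces $t^5=0$). These are the elements
\[
h_0=L^2n_0+LQ_1n_1+Q_2\,Ln_3,\qquad h_1=L^3n_1+Q_1^2\,Ln_3,\qquad h_2=L\cdot Ln_3 .
\]
Now let $N\subset\widetilde N$ be the submodule generated by $n_0$ and $n_1$. Its part of degree $3$ consists of the families $(h(P)t^3)_P$, where $h$ is a polynomial function of $P$ of degree $\le3$ without constant term. For $r\ge4$ such an $h$ has $\sum_Ph(P)=0$ by ($\Sigma$), while $\sum_P1=2^r-1\neq0$ in $K$. So $n_3\notin N$; and $n_3$ is the only element $n$ of degree $3$ with $an=a^4n_0$ for all $a$, because each $P$ is nonzero on some $a$.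

The coefficients of $Ln_3$ in $h_0,h_1,h_2$ are $Q_2,Q_1^2,L$, a regular sequence of length three. The combinations of the $h_i$ that lie in $N\otimes S$ come from the three Koszul syzygies of this sequence, and these syzygies satisfy a relation. In a free module the relation would force a division, and the division would produce $n_3$. The next proposition makes this precise; it shows that $M(N)$ is not free in the model for $r\ge4$ and $e\geq4$.
\end{example}

\begin{proposition}\label{prop:criterion}
Let $n_0,n_1\in N$ be homogeneous with $\deg n_1=\deg n_0+1$ and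
\[
an_1=a^2n_0,\qquad a^5n_0=0\qquad\text{for all }a\in A,
\]
and suppose that no $n_3\in N$ satisfies $an_3=a^4n_0$ for all $a\in A$. If $e\ge3$ and $e>\deg n_0+3$, then $M(N)$ is not free over $S$.
\end{proposition}

\begin{proof}
\emph{The substitution $v\mapsto a$.} Fix $v\ne0$ and $a$, and put $\Lambda=L/v$. Setting $X=v$ in \eqref{eq:dickson} and dividing by $v^2$ gives $\Lambda=Q_1+Q_2v^2+Q_3v^6+\dots+v^{2^e-2}$. Hence
\begin{equation}\label{eq:bar}
\bar L=a\bar\Lambda,\qquad\bar Q_1=\bar\Lambda+a^2\omega,\qquad\omega=\bar Q_2+a^4\bar Q_3+\cdots.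
\end{equation}
The operator $\bar\Lambda$ is injective on $N\otimes S_v$: it is the sum of the nonzero polynomial $\Lambda|_{v=0}\in S_v$ and a multiple of $a$, that is, of an injective operator and a commuting nilpotent one.

\emph{Three elements of $M(N)$ and a relation.} Let $\mathbf n$ be a symbol, standing for the missing element $Ln_3$, and extend the substitution to $(N\otimes S)\oplus S\mathbf n$ by $\overline{s\mathbf n}=\bar s\,\bar\Lambda a^4n_0$. The rule $\overline{sg}=\bar s\bar g$ still holds. Put
\[
h_0=L^2n_0+LQ_1n_1+Q_2\mathbf n,\qquad h_1=L^3n_1+Q_1^2\mathbf n,\qquad h_2=L\mathbf n.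
\]
By \eqref{eq:bar}, $an_1=a^2n_0$ and $a^5n_0=0$,
\begin{align*}
\bar h_0&=\bar\Lambda\bigl(a^2\bar\Lambda+a^2\bar Q_1+a^4\bar Q_2\bigr)n_0=\bar\Lambda a^4(\omega+\bar Q_2)n_0=0,\\
\bar h_1&=\bar\Lambda a^4\bigl(\bar\Lambda^2+\bar Q_1^2\bigr)n_0=\bar\Lambda a^8\omega^2n_0=0,\\
\bar h_2&=\bar\Lambda^2a^5n_0=0.
\end{align*}
In the combinations
\[
\gamma_1=Lh_0+Q_2h_2,\qquad\gamma_2=Q_1^2h_0+Q_2h_1,\qquad\gamma_3=Lh_1+Q_1^2h_2=L^4n_1
\]
the symbol $\mathbf n$ cancels. So they lie in $N\otimes S$, and $\bar\gamma_i=0$ for all $v$ and $a$; thus $\gamma_i\in M(N)$. Each of $LQ_1^2h_0$, $LQ_2h_1$, $Q_1^2Q_2h_2$ occurs twice in $Q_1^2\gamma_1+L\gamma_2+Q_2\gamma_3$, so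
\[
Q_2\gamma_3=L\gamma_2+Q_1^2\gamma_1 .
\]

\emph{The division.} Suppose $M(N)$ is free. Since $e\geq3$, multiplication by $Q_2$ is injective on $M(N)/(L,Q_1^2)M(N)$, so $L^4n_1=\gamma_3=Lg_1+Q_1^2g_2$ with homogeneous $g_1,g_2\in M(N)$. Then $L(g_1+L^3n_1)=Q_1^2g_2$ in the free $S$-module $N\otimes S$, and since $L,Q_1^2$ is regular there is $g\in N\otimes S$ with
\[
g_2=Lg,\qquad g_1=L^3n_1+Q_1^2g .
\]
So $g$ plays the part of $\mathbf n$. From $\bar g_2=0$ we get $a\bar\Lambda\bar g=0$, so $a\bar g=0$ and $\bar Q_1^2\bar g=\bar\Lambda^2\bar g$. From $\bar g_1=0$ we get $0=\bar\Lambda^3a^4n_0+\bar\Lambda^2\bar g$, so $\bar g=\bar\Lambda a^4n_0$. For $a=0$ this says that $v$ divides $g$ in $N\otimes S$. This holds for all $v\ne0$, so $g=Lg'$ with $g'\in N\otimes S$. Then $\bar g=a\bar\Lambda\bar g'$, and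
\begin{equation}\label{eq:gprime}
a\,\bar g'=a^4n_0\quad\text{in }N\otimes S_v,
\end{equation}
for all $v\neq0$, all $a\in A$, and every basis of $E^*$ that contains $v$.

\emph{Averaging.} It remains to pass from $g'\in N\otimes S$ to an element of $N$. From $\gamma_3=Lg_1+Q_1^2L^2g'$ we read off
\[
\deg g'=4(2^e-1)+\deg n_0+1-2(2^e-2)-2(2^e-1)=\deg n_0+3<e.
\]
Write $g'=\sum_ig'_i$ with $g'_i\in N\otimes S_i$; then $g'_i=0$ for $i\ge e$. Let $0\ne P\in E$. Choose a basis $v,v_2,\dots,v_e$ of $E^*$ with $v(P)=1$ and $v_j(P)=0$. Setting $v_2,\dots,v_e$ to zero sends a form $s\in S_i$ to $s(P)v^i$, so \eqref{eq:gprime} gives $\sum_ia^{i+1}g'_i(P)=a^4n_0$. Sum over the $2^e-1$ points $P\ne0$. By ($\Sigma$) the terms with $1\le i<e$ vanish, and since $2^e-1$ is odd we obtain $ag'_0=a^4n_0$ for all $a\in A$, with $g'_0\in N$. This contradicts the hypothesis.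
\end{proof}

\begin{remark}
The hypothesis on $n_3$ is exactly what the argument needs. If $n_3$ exists, then $\overline{Ln_3}=\bar\Lambda a^4n_0$, so we may set $\mathbf n=Ln_3$; then $h_1,h_2\in M(N)$ and $\gamma_3\in(L,Q_1^2)M(N)$. The bound $e>\deg n_0+3$ enters only in the averaging step; it is the reason for the size of $e$ in Theorem~\ref{thm:A}.
\end{remark}

\section{The group $G_0$ and the dual form of the criterion}\label{sec:group}

The ideal $N=\bigcap aR$ of Lemma~\ref{lem:reduction} is hard to compute in general. Duality gives $(aR)_{\sigma-j}=(\operatorname{Ann}_Ra)_j^\perp$. So if every $a\ne0$ acts injectively on $R_j$, then $N_{\sigma-j}=R_{\sigma-j}$ is the dual space of $R_j$, and $R_j=H^j$ for $j<\ell$. We therefore want a group whose cohomology can be computed in low degrees, in which the classes $a\in A$ are injective there, and which still has relations rich enough to obstruct $n_3$.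

Let $f=3000$, $m=100$, and $F$, $G_0$ be as in Theorem~\ref{thm:A}. Until Section~\ref{sec:final}, $K$ is a field containing $F$. Indices $i$ run over $\mathbb Z/f$. We use the fact that a polynomial of degree $<2^f$ with coefficients in a $K$-vector space that vanishes on $F$ is zero; in particular
\begin{equation}\label{eq:indep}
\sum_i\lambda^{2^i}r_i=0\ \text{ for all }\lambda\in F\quad\Longrightarrow\quad r_i=0\ \text{ for all }i.
\end{equation}

The function $\alpha\alpha'^{\,2^m}$ is biadditive, hence a $2$-cocycle, so $G_0$ is a group with central subgroup $D=\{(0,\beta)\}$ of rank $f$ and quotient $(F,+)$. We have $(\alpha,\beta)^2=(0,\alpha^{1+2^m})$, which is trivial only for $\alpha=0$; so $D=\Omega_1(G_0)$. The squares generate $D$. Otherwise a functional $\beta\mapsto\operatorname{Tr}(\lambda\beta)$ with $\lambda\ne0$ would kill them, so that $\sum_i\lambda^{2^i}\alpha^{2^i+2^{i+m}}=0$ for all $\alpha\in F$. Reduce $i$ and $i+m$ to $\{0,\dots,f-1\}$. The sets $\{i,i+m\}$ are distinct because $2m\not\equiv0$ modulo $f$, so the exponents are distinct integers below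 $2^f$, and $\lambda=0$. Thus $D\le\Phi(G_0)$, and Section~\ref{sec:reduction} applies with $\ell=2^{3000}$ and $\sigma=3000(2^{3000}-1)$.

\subsection*{The spectral sequence} Over $K$, the homomorphisms $x_i(\alpha,\beta)=\alpha^{2^i}$ form a basis of $\operatorname{Hom}(G_0/D,K)$, and the $z_i(0,\beta)=\beta^{2^i}$ form a basis of $\operatorname{Hom}(D,K)$. So the spectral sequence (G4) of $D\le G_0$ has $E_2=K[x_i]\otimes K[z_i]$, and since $(\alpha\alpha'^{\,2^m})^{2^i}=\alpha^{2^i}\alpha'^{\,2^{i+m}}$,
\[
d_2z_i=x_ix_{i+m}.
\]
These monomials are distinct, so $E_3^{0,1}=0$ and $H^1=F^1H^1=\bigoplus_iKx_i$. The elements of $A$ are the traces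
\[
\tau_\lambda=\sum_i\lambda^{2^i}x_i\quad(\lambda\in F),\qquad\text{and}\qquad\tau_\lambda^2=\sum_i\lambda^{2^i}x_{i-1}^2,\quad\tau_\lambda^4=\sum_i\lambda^{2^i}x_{i-2}^4 .
\]
Extend $\operatorname{Sq}^1$ $K$-linearly from $\mathbb F_2$-cohomology; it remains a derivation. From $\operatorname{Sq}^1\tau_\lambda=\tau_\lambda^2$ and \eqref{eq:indep} we get $\operatorname{Sq}^1x_i=x_{i-1}^2$. Apply (G4) to the class $\sum_i\lambda^{2^i}z_i\in H^1(D,\mathbb F_2)$, whose square is $\sum_i\lambda^{2^i}z_{i-1}^2$; by \eqref{eq:indep},
\begin{equation}\label{eq:d3}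
d_3(z_{i-1}^2)=\operatorname{Sq}^1(x_ix_{i+m})=x_{i-1}^2x_{i+m}+x_ix_{i+m-1}^2 .
\end{equation}

\subsection*{What has to be proved} Write $H^t=H^t(G_0,K)$.

\begin{proposition}\label{prop:injective}
For $t\le6$, every $0\ne a\in A$ acts injectively $H^t\to H^{t+1}$.
\end{proposition}

\begin{proposition}\label{prop:functional}
There is a linear map $\Theta\colon H^6\to K$ with the following properties.
\begin{itemize}
\item[(T1)] $\Theta$ vanishes on $F^6H^6$.
\item[(T2)] If $r_i\in H^4$ and $\sum_ix_ir_i=0$, then $\Theta\bigl(\sum_ix_{i-1}^2r_i\bigr)=0$.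
\item[(T3)] There are $\rho\in H^2$ and $\xi\in K$ with $x_m\rho=\xi\,x_0x_{m+1}x_{2m}$ and $\Theta(x_{m-2}^4\rho)=1$.
\end{itemize}
\end{proposition}

In words: seen through $\Theta$, the substitution $x_i\mapsto x_{i-1}^2$ respects all linear relations among the $x_i$ over $H^4$, while the substitution $x_i\mapsto x_{i-2}^4$ violates one relation over $H^2$. The first property produces $n_1$, the second excludes $n_3$.

\begin{proposition}\label{prop:notfree}
For $e\ge\sigma$, the module $\operatorname{Ess}^*(G_0\times E)$ with coefficients in $K$ is not free over $K[\zeta_1,\dots,\zeta_f,y_1,\dots,y_e]$.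
\end{proposition}

\begin{proof}[Proof, assuming Propositions~\ref{prop:injective} and~\ref{prop:functional}]
Since $\ell\ge8$, $R_j=H^j$ for $j\le7$. By Proposition~\ref{prop:injective}, $(\operatorname{Ann}_Ra)_j=0$ for $j=5,6$ and $0\ne a\in A$. An element $y\in R_j$ is orthogonal to $(aR)_{\sigma-j}$ if and only if $ay=0$; so $(aR)_{\sigma-j}=R_{\sigma-j}$, and $R_{\sigma-6},R_{\sigma-5}\subset N$. By (T2), the rule $\Theta'(\sum x_ir_i)=\Theta(\sum x_{i-1}^2r_i)$ is well defined on $\sum_ix_iR_4$; extend it to a linear map $\Theta'\colon R_5\to K$. Define $n_0\in R_{\sigma-6}$ and $n_1\in R_{\sigma-5}$ by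
\[
\int n_0r=\Theta(r)\quad(r\in R_6),\qquad\int n_1r=\Theta'(r)\quad(r\in R_5).
\]
Then $n_0,n_1\in N$. For $r\in R_4$ we have $\int x_in_1r=\Theta(x_{i-1}^2r)=\int x_{i-1}^2n_0r$, so $x_in_1=x_{i-1}^2n_0$, and therefore $\tau_\lambda n_1=\tau_\lambda^2n_0$. For $a\in A$ and $r\in R_1=H^1$ the class $a^5r$ is inflated, so $\int a^5n_0r=\Theta(a^5r)=0$ by (T1), and $a^5n_0=0$.

Suppose $n_3\in N$ satisfies $an_3=a^4n_0$ for all $a\in A$. Passing to a homogeneous component, we may take $n_3\in R_{\sigma-3}$. Then $\sum_i\lambda^{2^i}(x_in_3+x_{i-2}^4n_0)=0$ for all $\lambda$, so $x_in_3=x_{i-2}^4n_0$ for all $i$ by \eqref{eq:indep}. By (T3) and (T1),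
\[
0=\int n_3\,(x_m\rho+\xi x_0x_{m+1}x_{2m})=\Theta(x_{m-2}^4\rho)+\xi\,\Theta(x_{-2}^4x_{m+1}x_{2m})=1+0,
\]
a contradiction. Since $e\ge\sigma>\sigma-3=\deg n_0+3$ and $e\geq3$, Proposition~\ref{prop:criterion} shows that $M(N)$ is not free over $S$. If $\operatorname{Ess}^*(G)$ were free over $K[\zeta,y]$, its quotient by $(\zeta)$ would be free over $S=K[y]$, contradicting Lemma~\ref{lem:reduction}.
\end{proof}

\section{Weights and injectivity in low degrees}\label{sec:injective}

The page $E_2$ has $6000$ generators. We cut it into small pieces by a symmetry. The group $F^\times$ acts on $G_0$ by the automorphisms $(\alpha,\beta)\mapsto(\lambda\alpha,\lambda^{1+2^m}\beta)$, which preserve $D$. It is cyclic of odd order $2^f-1$ and $K\supseteq F$, so $H^*$, its filtration, and every page $E_r$ split into weight spaces $H^*_w$, $E_r(w)$ indexed by $w\in\mathbb Z/(2^f-1)$, where $\lambda$ acts on weight $w$ by $\lambda^w$. Differentials preserve weights, and weights add under products. The class $x_i$ has weight $2^i$, and $z_i$ has weight $2^i+2^{i+m}$. The action permutes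 the classes $\tau_\lambda$, $\lambda\neq0$, transitively.

A \emph{monomial} is a monomial in the $x_i$ and $z_i$, and its degree is the total degree. We give $x_i$ the \emph{exponent} $i$ and $z_i$ the two exponents $i$, $i+m$. A monomial of degree $t$ has at most $2t$ exponents, counted with multiplicity, and its weight is the sum of the $2^i$ over its exponents $i$. If $H^t_w\ne0$, there is a monomial of degree $t$ and weight $w$. The next lemma says that, when few powers of two are added, carries travel only a short way. For $i\in\mathbb Z/f$ and an integer $c\geq0$ we write $[i-c,i]=\{i-c,\dots,i\}\subset\mathbb Z/f$.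

\begin{lemma}\label{lem:bits}
Let $i_1,\dots,i_q\in\mathbb Z/f$ with $1\le q<f$. There is a unique nonempty set $\mathcal B\subset\mathbb Z/f$ with $\sum_l2^{i_l}\equiv\sum_{b\in\mathcal B}2^b\pmod{2^f-1}$, the \emph{bit set} of the sum, and $|\mathcal B|\le q$. The $i_l$ can be partitioned into groups indexed by $b\in\mathcal B$ so that the members of group $b$ have the form $b-\delta$ with integers $0\le\delta\le q-1$ and $\sum2^{-\delta}=1$ over the group. Moreover the sum is not $\equiv0$.
\end{lemma}

\begin{proof}
Replace two equal exponents $i,i$ by the single exponent $i+1$, and repeat until all exponents are distinct. This preserves the sum and ends in a nonempty set $\mathcal B$ with $|\mathcal B|\le q$. Each $b\in\mathcal B$ is the root of a binary tree with at most $q$ leaves, so of depth at most $q-1$; a leaf at depth $\delta$ is an original exponent $b-\delta$, and $\sum2^{-\delta}=1$ over the leaves. Nonempty subsets of $\{0,\dots,f-1\}$ have distinct binary values in $[1,2^f-1]$, which are distinct residues. The residue $0$ belongs to the full set, and $|\mathcal B|<f$.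
\end{proof}

Each single $x_i$ is a zero divisor on $H^1$, since $x_ix_{i+m}=0$. The point of Proposition~\ref{prop:injective} is that an $\mathbb F_2$-rational class involves all $x_i$. For $t=1$ this is seen directly: $F^2H^2$ is the space of quadratic forms in the $x_i$ modulo the $x_ix_{i+m}$, and the coefficient of $x_i^2$ in $\tau_1\cdot\sum_ly_lx_l$ is $y_i$. In general, given a weight $w$, we choose an index $j$ far from all bits of $w$ and their translates by $\pm m$. Near the weight $w$ the class $x_j$ then behaves like a free polynomial variable, and $\tau_1=x_j+\cdots$ is injective for the reason that a monic polynomial is.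

Fix $1\le t\le6$ and a weight $w$ with $H^t_w\ne0$. Its bit set $\mathcal B$ has at most $12$ elements. Put $\mathcal C=\bigcup_{b\in\mathcal B}[b-29,b]$. The interval $[j-29,j+2]$ meets a given interval $[b-29,b]$ for $61$ values of $j$. As $12\cdot3\cdot61=2196<f$, we can choose $j$ such that $\mathcal J=[j-29,j+2]$ is disjoint from $\mathcal C$, $\mathcal C+m$ and $\mathcal C-m$. Since $|\mathcal J|=32<m$, it is also disjoint from $\mathcal J\pm m$. For $0\le r\le7$ let $\mathcal S_r$ be the set of weights $w-\sum_{l=1}^r2^{i_l}$ with $i_l\in\mathcal C$.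

\begin{lemma}\label{lem:splitting}
Let $w'\in\mathcal S_r$ with $0\le r\le7$, and let $w''=q2^j$ with $0\le q\le7$, or $w''=q2^j-2^i$ with $1\le q\le7$ and $i\in\mathcal J$. Every monomial of degree $\le8$ and weight $w'+w''$ has all its exponents in $\mathcal C\cup\mathcal J$. For $s\le7$,
\[
H^s_{w'+w''}=\bigoplus_\mu H^{s-\deg\mu}_{w'}\cdot\mu,
\]
where $\mu$ runs over the monomials of degree $\le8$ and weight $w''$ in the $x_l$, $l\in\mathcal J$; that is, the map $(c_\mu)\mapsto\sum c_\mu\mu$ is bijective.
\end{lemma}

\begin{proof}
Let $w'=w-\sum_{l\le r}2^{i_l}$ and let $\kappa$ be a monomial of degree $\le8$ and weight $w'+w''$. Multiply $\kappa$ by $\prod_lx_{i_l}$, and by $x_i$ in the second case. The product has weight $w+q2^j$ and at most $16+7+1=24$ exponents. The bit set of $w+q2^j$ is the disjoint union of $\mathcal B$ and the bits of $q2^j$, which lie in $[j,j+2]$. By Lemma~\ref{lem:bits} the groups of the bits in $\mathcal B$ lie in $\mathcal C$, and those of the other bits lie in $\mathcal J$. So all exponents lie in $\mathcal C\cup\mathcal J$, and those in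 $\mathcal J$ contribute the weight $q2^j$; for $q=0$ there are none. No $z_l$ dividing $\kappa$ has an exponent in $\mathcal J$, since its other exponent would lie in $\mathcal J\pm m$, which is disjoint from $\mathcal C\cup\mathcal J$. Hence $\kappa=\kappa'\mu$, where $\mu$ collects the factors $x_l$ with $l\in\mathcal J$; it has weight $w''$, and $\kappa'$ has weight $w'$. Conversely, by the case $q=0$, a monomial $\kappa'$ of degree $\le8$ and weight $w'$ has no exponent in $\mathcal J$, so $\kappa'$ and $\mu$ are determined by $\kappa'\mu$. Thus $E_2(w'+w'')=\bigoplus_\mu E_2(w')\mu$ in total degrees $\le8$.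

The $\mu$ are permanent cycles, so multiplication by them gives maps $\Phi_n\colon\bigoplus_\mu E_n(w')\to E_n(w'+w'')$ that commute with $d_n$, the summand $\mu$ being shifted by $\deg\mu$ in base degree. We show by induction on $n$ that $\Phi_n$ is bijective in total degrees $\le7$ and injective in total degree $8$. This holds for $n=2$; assume it for $n$. In degree $s\le7$, an element $c$ is a cycle if and only if $\Phi_nc$ is, by injectivity in degree $s+1$; and $\Phi_n$ maps boundaries onto boundaries, by surjectivity in degree $s-1$. So $\Phi_{n+1}$ is bijective in degree $s$. If $c$ is a cycle of degree $8$ and $\Phi_nc=d_nc'$, then $c'=\Phi_nc''$, so $\Phi_n(c+d_nc'')=0$ and $c=d_nc''$. So $\Phi_{n+1}$ is injective in degree $8$. The map of the lemma respects the finite filtrations, shifted by $\deg\mu$, and its associated graded map is $\Phi_\infty$; so it is bijective for $s\le7$.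
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:injective}]
By transitivity we may take $a=\tau_1=\sum_ix_i$. The case $t=0$ is trivial. Let $1\le t\le6$ and $y\in H^t$ with $\tau_1y=0$. Fix a weight $w$ with $H^t_w\ne0$ and use the notation above; we show that the component $y_w$ vanishes.

For $0\le r\le t+1$ and $w'\in\mathcal S_r$, let $Y_r(w')\in H^{t-r}_{w'}$ be the coefficient of $\mu=x_j^r$ in the decomposition of $y_{w'+r2^j}$ given by Lemma~\ref{lem:splitting}. By Lemma~\ref{lem:bits} the only $\mu$ of weight $0$ is $1$, so $Y_0(w)=y_w$; and $Y_{t+1}=0$ by degree. Let $0\le r\le t$, $w'\in\mathcal S_r$ and $W=w'+(r+1)2^j$. The component of $\tau_1y=0$ in weight $W$ is $\sum_ix_iy_{W-2^i}=0$ in $H^{t+1}_W$, and we take the coefficient of $x_j^{r+1}$. If $y_{W-2^i}\ne0$, there is a monomial of degree $t$ and weight $W-2^i$; its product with $x_i$ has weight $W$ and degree $\le7$, so $i\in\mathcal C\cup\mathcal J$.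
\begin{itemize}
\item Let $i\in\mathcal C$. Then $w'-2^i\in\mathcal S_{r+1}$ and $y_{W-2^i}=\sum c_\mu\mu$ with $c_\mu$ of weight $w'-2^i$ and $\mu$ of weight $(r+1)2^j$. So $x_iy_{W-2^i}=\sum(x_ic_\mu)\mu$ contributes $x_iY_{r+1}(w'-2^i)$.
\item Let $i\in\mathcal J$. Then $y_{W-2^i}=\sum c_\mu\mu$ with $c_\mu$ of weight $w'$ and $\mu$ of weight $(r+1)2^j-2^i$, and $x_iy_{W-2^i}=\sum c_\mu(x_i\mu)$. We have $x_i\mu=x_j^{r+1}$ only for $i=j$ and $\mu=x_j^r$, and the contribution is $Y_r(w')$.
\end{itemize}
Hence $Y_r(w')=\sum_{i\in\mathcal C}x_iY_{r+1}(w'-2^i)$. Since $Y_{t+1}=0$, descending induction gives $Y_r=0$ for all $r$, and $y_w=Y_0(w)=0$.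
\end{proof}

\section{The functional $\Theta$}\label{sec:functional}

By (T1), $\Theta$ must detect a class that is not inflated. The simplest such classes come from syzygies between the relations $x_ix_{i+m}$. The relations $x_0x_m$ and $x_mx_{2m}$ share a factor, so $\rho_0=x_{2m}z_0+x_0z_m$ is a $d_2$-cycle, and $x_m\rho_0=d_2(z_0z_m)$ is the relation that appears in (T3). It has weight
\[
w=2^0+2^{m+1}+2^{2m},
\]
and $\Theta$ will be concentrated in this weight. The work lies in (T2): we must find all relations $\sum x_ir_i=0$ of weight $w$ in $H^5$, at least modulo inflated coefficients.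

\subsection*{Tridegrees} For $-20\le i\le0$ put
\[
a_i=x_i,\quad b_i=x_{m+i},\quad c_i=x_{2m+i},\quad u_i=z_i,\quad v_i=z_{m+i},
\]
and put $b_1=x_{m+1}$. Let $\mathcal D\subset E_2$ be the polynomial ring on these symbols. It is closed under $d_2$, with $d_2u_i=a_ib_i$ and $d_2v_i=b_ic_i$. Assign the tridegrees
\[
a_i:(2^i,0,0),\quad b_i:(0,2^i,0),\quad c_i:(0,0,2^i),\quad u_i:(2^i,2^i,0),\quad v_i:(0,2^i,2^i),
\]
whose components we call the $a$-, $b$- and $c$-degree. They are rational numbers, so no carry passes from one component to the next, and $d_2$ preserves them.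

\begin{lemma}\label{lem:tri}
A monomial with at most $20$ exponents has weight $w$ if and only if it lies in $\mathcal D$ and has tridegree $(1,2,1)$. A monomial with at most $19$ exponents has weight $w-2^j$ if and only if $x_j$ is one of the symbols $a_i,b_i,c_i$ and the monomial lies in $\mathcal D$ and has tridegree $(1,2,1)$ minus the tridegree of $x_j$.
\end{lemma}

\begin{proof}
A monomial in $\mathcal D$ of tridegree $(1,2,1)$ has weight $1+2\cdot2^m+2^{2m}=w$. Conversely, the bit set of $w$ is $\{0,m+1,2m\}$, so by Lemma~\ref{lem:bits} the exponents lie in the disjoint intervals $[-19,0]$, $[m-18,m+1]$, $[2m-19,2m]$, and the three groups give $a$-, $b$-, $c$-degree $1,2,1$. If $z_i$ occurs, both $i$ and $i+m$ lie in the union of the intervals. This forces $i\in[-18,0]$, so $z_i=u_i$, or $i\in[m-18,m]$, so $z_i=v_{i-m}$. For the second statement multiply by $x_j$.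
\end{proof}

So in the weights $w$ and $w-2^j$ and in total degrees $\le7$, $E_2$ is a trihomogeneous part of $\mathcal D$; in total degrees $\le6$, $E_3$ is the corresponding part of the homology of $(\mathcal D,d_2)$; and $H^4_{w-2^j}=0$ unless $x_j$ is a symbol.

\subsection*{The page $E_3$} The squares $U_s=u_{s-1}^2$ and $V_s=v_{s-1}^2$ ($-19\le s\le1$) are $d_2$-cycles, and as a complex $\mathcal D$ is the tensor product of $K[U_s,V_s,b_1]$ with the complexes $K[a_i,b_i,c_i]\otimes\langle1,u_i,v_i,u_iv_i\rangle$ for $-20\le i\le0$. The latter is the Koszul complex of $(a_ib_i,b_ic_i)$. Its $H_0$ is $K[a_i,b_i,c_i]/(a_ib_i,b_ic_i)$. An element $gu_i+g'v_i$ is a cycle if and only if $ga_i=g'c_i$, so the $1$-cycles are the multiples of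
\[
\rho_i=c_iu_i+a_iv_i .
\]
As $d_2(u_iv_i)=b_i\rho_i$, we get $H_1=K[a_i,c_i]\rho_i$ and $H_2=0$. By the K\"unneth formula, the homology of $\mathcal D$ has as a basis the products
\[
\prod_{i\in I}\rho_i\cdot(\text{monomial in the }U_s,V_s)\cdot\mu,
\]
where $I$ is a set of indices and $\mu$ is a monomial in the \emph{variables} $a_i,b_i,c_i$ that is not divisible by $b_i$ for $i\in I$, nor by $a_ib_i$ or $b_ic_i$ for $i\le0$, $i\notin I$. We call $\rho_i,U_s,V_s$ \emph{blocks}. Their tridegrees and (base, fiber) bidegrees are
\[
\rho_i:(2^i,2^i,2^i),\ (1,1);\qquad U_s:(2^s,2^s,0),\ (0,2);\qquad V_s:(0,2^s,2^s),\ (0,2).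
\]
The fiber degree of a basis element has the parity of $|I|$, and its base degree is at least $|I|$. The variables and the $\rho_i$ are permanent cycles, since $d_r$ vanishes on fiber degree $\le1$ for $r\ge3$. By \eqref{eq:d3}, for $s\le0$,
\[
d_3U_s=a_{s-1}^2b_s+a_sb_{s-1}^2,\qquad d_3V_s=b_{s-1}^2c_s+b_sc_{s-1}^2 .
\]
In the tridegrees that we need, the $a$- and $c$-degrees are $\le1$ and the $b$-degree is $\le2$. So $U_1,V_1$ do not occur, and $b_1$ does not occur together with a block. The basis and the formulas for $d_3$ are invariant under the exchange $a\leftrightarrow c$, $u\leftrightarrow v$, $U\leftrightarrow V$; ``by symmetry'' refers to this exchange. The enumerations below use three facts about powers of two.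
\begin{itemize}
\item[(A1)] The only way to write $1$ as a sum of two powers of $2$ is $\frac12+\frac12$, since the larger term lies in $[\frac12,1)$. So for $l\le-2$ the number $1-2^l$ is not the degree of a single variable.
\item[(A2)] The only way to write $1$ as a sum of three powers of $2$ is $\frac12+\frac14+\frac14$, since the largest term lies in $[\frac13,1)$.
\item[(A3)] A number strictly between $1$ and $2$ is not the degree of a single variable.
\end{itemize}

\subsection*{Three classes} Let $\rho,\rho_-\in F^1H^2$ be weight-homogeneous representatives of $\rho_0,\rho_{-1}$. Since $b_i\rho_i=0$ in $E_3^{2,1}$, the products $b_0\rho$ and $b_{-1}\rho_-$ lie in $F^3H^3$. A monomial of degree $3$ in the variables with tridegree $(1,2,1)$ has one variable of each letter, so it is $a_0b_1c_0$. Hence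
\begin{equation}\label{eq:rho}
x_m\rho=b_0\rho=\xi\,a_0b_1c_0=\xi\,x_0x_{m+1}x_{2m}\quad\text{for some }\xi\in K.
\end{equation}
The class $\rho_-^2\in F^2H^4$ represents $\rho_{-1}^2=c_{-1}^2U_0+a_{-1}^2V_0\in E_3^{2,2}$. Finally let $\pi=c_0U_0+a_0V_0\in E_3^{1,2}$, of tridegree $(1,1,1)$. Then
\[
d_3\pi=a_{-1}^2b_0c_0+a_0b_{-1}^2c_0+a_0b_{-1}^2c_0+a_0b_0c_{-1}^2=0,
\]
because the middle terms cancel and the outer ones are divisible by $b_0c_0$ and $a_0b_0$. For $r\ge4$, $d_r$ vanishes on fiber degree $2$. Let $\hat\pi\in F^1H^3$ be a weight-homogeneous representative of $\pi$.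

Let $\mathcal T=\bigoplus_jKx_j\otimes H^4$, graded by weight, and $\mathcal T'=\bigoplus_jKx_j\otimes F^4H^4$.

\begin{lemma}\label{lem:step1}
The weight $w$ part of $\mathcal T$ is spanned, modulo $\mathcal T'$, by
\[
T_1=b_{-1}\otimes b_{-2}^2\rho,\quad T_2=b_{-2}\otimes b_{-1}b_{-2}\rho,\quad T_3=b_{-1}\otimes b_{-1}\hat\pi,\quad T_4=b_0\otimes\rho_-^2 .
\]
\end{lemma}

\begin{proof}
We must span $H^4_{w-2^j}/F^4$ for each symbol $x_j$. We list the basis elements of $E_3$ of total degree $4$ and positive fiber degree: two blocks, or one block and two variables.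

\emph{Case $x_j=a_i$: tridegree $(1-2^i,2,1)$, $i\le0$.} Two blocks are impossible: $\rho\rho'$, $\rho V$, $VV'$ have equal $b$- and $c$-degree; $\rho U$, $UU'$ have equal $a$- and $b$-degree; $UV$ has $b$-degree equal to the sum $2-2^i$ of the other two. Take one block and two variables. For $\rho_l$ or $U_l$, the $a$-degree forces $l\le-1$; the remaining $b$-degree $2-2^l$ needs two $b$'s by (A3), and the $c$-degree still needs a $c$. For $V_s$ with $s\le-1$ one needs again two $b$'s and a $c$. For $V_0$ the remaining tridegree is $(1-2^i,1,0)$, and (A1) leaves $V_0b_{-1}^2$ for $i=0$ and $V_0a_{-1}b_0$ for $i=-1$. Neither survives: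
\begin{align*}
d_3(V_0b_{-1}^2)&=b_{-1}^4c_0+b_{-1}^2b_0c_{-1}^2=b_{-1}^4c_0\ne0,\\
d_3(V_0a_{-1}b_0)&=a_{-1}b_{-1}^2b_0c_0+a_{-1}b_0^2c_{-1}^2=a_{-1}b_0^2c_{-1}^2\ne0.
\end{align*}
So $H^4=F^4H^4$ in these weights, and by symmetry also for $x_j=c_i$.

\emph{Case $x_j=b_i$: tridegree $(1,2-2^i,1)$, $i\le1$.} For $i=1$ the $b$-degree is $0$ and no block occurs. Let $i\le0$, so that the $b$-degree lies in $[1,2)$. Two blocks are impossible: $\rho_l\rho_{l'}$ with $l\ne l'$ contradicts (A1); in $\rho_lU_s$ the $c$-degree forces $l=0$ and then the $a$-degree exceeds $1$, and $\rho V$ is symmetric; $U_sV_{s'}$ must be $U_0V_0$, of $b$-degree $2$; $UU'$ and $VV'$ have $c$- or $a$-degree $0$. Take one block and two variables.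
\begin{itemize}
\item $\rho_0$: two $b$'s of total degree $1-2^i$. By (A2) we get $b_{-2}^2\rho_0$ for $i=-1$ and $b_{-1}b_{-2}\rho_0$ for $i=-2$.
\item $\rho_{-1}$: the variables must be $a_{-1},c_{-1}$, and the $b$-degree $\frac12$ is too small. For $\rho_l$ with $l\le-2$ one needs two $a$'s and two $c$'s by (A1).
\item $U_0$: the remaining tridegree is $(0,1-2^i,1)$. By (A1) we get $U_0c_{-1}^2$ for $i=0$ and $U_0b_{-1}c_0$ for $i=-1$. By symmetry, $V_0$ gives $V_0a_{-1}^2$ and $V_0a_0b_{-1}$.
\item $U_s$, $s\le-1$: one needs an $a$ and a $c$, so no $b$, and the $b$-degree $2^s$ is too small. The case $V_s$ is symmetric.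
\end{itemize}
For $i=-1$ we have $d_3(U_0b_{-1}c_0)=a_0b_{-1}^3c_0=d_3(V_0a_0b_{-1})\ne0$, the other terms being divisible by $a_{-1}b_{-1}$ or $b_{-1}c_{-1}$; so the kernel of $d_3$ on $E_3^{2,2}$ is spanned by $b_{-1}\pi$. For $i=0$ we have $d_3(U_0c_{-1}^2)=a_{-1}^2b_0c_{-1}^2=d_3(V_0a_{-1}^2)\ne0$, for the same reason; so the kernel is spanned by $\rho_{-1}^2$. Hence $H^4_{w-2^j}/F^4$ is spanned by $\rho_-^2$ for $x_j=b_0$, by $b_{-2}^2\rho$ and $b_{-1}\hat\pi$ for $x_j=b_{-1}$, by $b_{-1}b_{-2}\rho$ for $x_j=b_{-2}$, and is zero otherwise.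
\end{proof}

\begin{lemma}\label{lem:step2}
There is $\nu\in K$ such that the weight $w$ part of the kernel of multiplication $\mathcal T\to H^5$ is contained in $K(T_1+T_2)+K(T_3+T_4+\nu T_1)+\mathcal T'$.
\end{lemma}

\begin{proof}
The images of $T_1,\dots,T_4$ are $b_{-1}b_{-2}^2\rho\in F^4H^5$ (twice) and $b_{-1}^2\hat\pi,\ b_0\rho_-^2\in F^3H^5$, and $\mathcal T'$ maps into $F^5H^5$. We work in tridegree $(1,2,1)$.

The group $E_3^{0,4}$ is spanned by products of two of the $U,V$; the $a$- and $c$-degrees leave only $U_0V_0$. We have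
\[
d_3(U_0V_0)=(a_{-1}^2b_0+a_0b_{-1}^2)V_0+(b_{-1}^2c_0+b_0c_{-1}^2)U_0=b_{-1}^2\pi+b_0\rho_{-1}^2 .
\]
The four terms in the middle are distinct basis elements, so $b_{-1}^2\pi$ and $b_0\rho_{-1}^2$ are linearly independent in $E_3^{3,2}$, and $E_4^{0,4}=0$. No other differential $d_r$, $r\geq3$, enters $E_r^{3,2}$. So $b_{-1}^2\pi=b_0\rho_{-1}^2\ne0$ in $E_\infty^{3,2}$.

The group $E_3^{4,1}$ is spanned by products of one $\rho_l$ and three variables. For $l=0$ these are three $b$'s of total degree $1$, which gives $b_{-1}b_{-2}^2\rho_0$ by (A2). For $l=-1$ one needs an $a$, a $c$, and then a single $b$ of degree $\frac32$, against (A3). For $l\le-2$ one needs two $a$'s and two $c$'s. The differentials entering $E^{4,1}$ come from $E_3^{1,3}$ and $E_4^{0,4}=0$. A basis element of $E_3^{1,3}$ is $\rho_lU_s$ or $\rho_lV_s$; in $\rho_lU_s$ the $c$-degree forces $l=0$ and then the $a$-degree exceeds $1$, and the other case is symmetric. So $E_3^{1,3}=0$, and $E_\infty^{4,1}$ has the basis $b_{-1}b_{-2}^2\rho_0$.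

Consequently $b_{-1}^2\hat\pi+b_0\rho_-^2\in F^4H^5$, and there is $\nu\in K$ with
\[
b_{-1}^2\hat\pi+b_0\rho_-^2+\nu\,b_{-1}b_{-2}^2\rho\in F^5H^5 .
\]
By Lemma~\ref{lem:step1}, an element of weight $w$ of the kernel has the form $\sum\alpha_iT_i+T'$ with $T'\in\mathcal T'$. Its image in $E_\infty^{3,2}$ gives $\alpha_3=\alpha_4$, and then its image in $E_\infty^{4,1}$ gives $\alpha_1+\alpha_2=\nu\alpha_3$. So $\sum\alpha_iT_i=\alpha_2(T_1+T_2)+\alpha_3(T_3+T_4+\nu T_1)$.
\end{proof}

Let $\delta\colon\mathcal T\to H^6$, $\delta(x_i\otimes r)=x_{i-1}^2r$; it preserves weights. Put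
\[
\eta_1=\delta T_1=b_{-2}^4\rho,\qquad\eta_2=\delta T_2=b_{-1}b_{-2}b_{-3}^2\rho,\qquad\eta_3=\delta T_3=b_{-1}b_{-2}^2\hat\pi .
\]
Also $\delta T_4=(b_{-1}\rho_-)^2\in F^6H^6$ and $\delta\mathcal T'\subset F^6H^6$.

\begin{lemma}\label{lem:step3}
The classes $\eta_1,\eta_2,\eta_3\in H^6_w$ are linearly independent modulo $F^6H^6$.
\end{lemma}

\begin{proof}
The class $\eta_3\in F^4H^6$ represents $b_{-1}b_{-2}^2c_0U_0+a_0b_{-1}b_{-2}^2V_0\ne0$ in $E_3^{4,2}$, and $\eta_1,\eta_2\in F^5H^6$ represent the distinct basis elements $b_{-2}^4\rho_0$, $b_{-1}b_{-2}b_{-3}^2\rho_0$ of $E_3^{5,1}$. The differentials $d_r$, $r\ge3$, that enter these positions start at $E^{2,3}$, $E^{1,4}$ or $E^{0,5}$. It suffices to show that these groups vanish on $E_3$ in tridegree $(1,2,1)$.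
\begin{itemize}
\item $E_3^{0,5}$: odd fiber degree requires a $\rho$, hence positive base degree.
\item $E_3^{1,4}$: the number of $\rho$'s is even and $\le1$, so we have two of the $U,V$ and one variable. In $U_sV_{s'}a_i$ the $c$-degree gives $s'=0$, (A1) gives $s=i=-1$, and the $b$-degree is $\frac32$; $U_sV_{s'}c_i$ is symmetric. In $U_sV_{s'}b_i$ we need $s=s'=0$, and the $b$-degree exceeds $2$. With $UU'$ the variable must be $c_0$, and then the $b$-degree equals the $a$-degree $1$; $VV'$ is symmetric.
\item $E_3^{2,3}$: we have one $\rho_l$, one of the $U,V$, and one variable; by symmetry take $\rho_lU_s$. For $l=0$ the $a$-degree exceeds $1$. For $l=-1$ the variable is $c_{-1}$, so $s=-1$ and the $b$-degree is $1$. For $l\le-2$ one needs two $c$'s.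
\end{itemize}
So a relation $\sum\beta_i\eta_i\in F^6H^6$ gives $\beta_3=0$ in $E_\infty^{4,2}$ and then $\beta_1=\beta_2=0$ in $E_\infty^{5,1}$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:functional}]
By Lemma~\ref{lem:step3} there is a linear map $\Theta\colon H^6\to K$ that vanishes on all weights $\ne w$ and on $F^6H^6_w$ and has $\Theta(\eta_1)=\Theta(\eta_2)=1$, $\Theta(\eta_3)=\nu$. Then (T1) holds. Property (T2) says that $\Theta\delta$ vanishes on the kernel of multiplication $\mathcal T\to H^5$. This kernel is the sum of its weight components, and $\Theta\delta$ vanishes on weights $\ne w$. In weight $w$ we use Lemma~\ref{lem:step2}: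
\[
\Theta\delta(T_1+T_2)=1+1=0,\qquad\Theta\delta(T_3+T_4+\nu T_1)=\nu+0+\nu=0,\qquad\Theta\delta(\mathcal T')=0.
\]
Finally (T3) follows from \eqref{eq:rho} and $x_{m-2}^4\rho=b_{-2}^4\rho=\eta_1$.
\end{proof}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:final}

Let $k$ be any field of characteristic $2$, and write $H^*(G)=H^*(G,k)$ and $\mathcal P=k[\zeta_1,\dots,\zeta_f,y_1,\dots,y_e]$. The classes $\zeta_i$ and $y_j$ are defined over $\mathbb F_2$.

\emph{Non-freeness over $\mathcal P$.} Choose a field $K$ that contains $k$ and $F$. Essential cohomology is the kernel of a map into a finite product, and $K$ is flat over $k$; so the essential cohomology over $K$ is $\operatorname{Ess}^*(G)\otimes_kK$. If $\operatorname{Ess}^*(G)$ were free over $\mathcal P$, this would be free over $K[\zeta,y]$, against Proposition~\ref{prop:notfree}.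

\emph{Parts (1) and (2).} The elements of $G$ of order at most two form the central subgroup $D\times E$ of rank $d=f+e$, so every involution is central and $d$ is the $2$-rank of $Z(G)$. Lemma~\ref{lem:duality} holds over any field of characteristic $2$, so $H^*(G)=H^*(G_0,k)\otimes k[y]$ is free of finite rank over the polynomial ring $\mathcal P$. Thus $H^*(G)$ is Cohen--Macaulay of dimension $d$, and $(\zeta,y)$ is a regular sequence of length $d$, which is the maximal length by (C2). We have $\operatorname{Ess}^*(G)\ne0$, because the zero module is free; this also follows from the theorem of Adem and Karagueuzian. As a nonzero submodule of a free $\mathcal P$-module, $\operatorname{Ess}^*(G)$ has $\operatorname{Ann}(\operatorname{Ess}^*(G))\cap\mathcal P=0$. So $H^*(G)/\operatorname{Ann}(\operatorname{Ess}^*(G))$ is a finite extension of $\mathcal P$ and has dimension $d$.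

\emph{Part (3).} Suppose $\operatorname{Ess}^*(G)$ is finitely generated and free over a graded polynomial subalgebra $k[\theta_1,\dots,\theta_r]$. Then its Poincar\'e series has a pole of order $r$ at $t=1$. On the other hand, $\operatorname{Ess}^*(G)$ contains a free $\mathcal P$-module of rank one and is contained in a free $\mathcal P$-module of finite rank, so for $0<t<1$ its Poincar\'e series lies between two series with a pole of order $d$ at $t=1$. Hence $r=d$, and $\theta_1,\dots,\theta_d$ is a regular sequence on $\operatorname{Ess}^*(G)$ in $H^{>0}(G)$. By (C3), the depth of $\operatorname{Ess}^*(G)$ over $\mathcal P$ is at least $d$, hence equal to $d$, and by (C4) it is free over $\mathcal P$. This is a contradiction.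

Finally let $\zeta'_1,\dots,\zeta'_d$ be any regular sequence of length $d=\dim H^*(G)$. By (C2), $k[\zeta']$ is a polynomial ring and $H^*(G)/(\zeta')$ has Krull dimension $0$, so it is finite-dimensional. By (C1), $H^*(G)$ is finitely generated over $k[\zeta']$, and hence so is its submodule $\operatorname{Ess}^*(G)$. By the first assertion of (3), $\operatorname{Ess}^*(G)$ is not free over $k[\zeta']$. This completes the proof of Theorem~\ref{thm:A}. \qed

\begin{thebibliography}{9}

\bibitem{ECRC}
\emph{Essential Cohomology and Relative Cohomology of Finite Groups},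
\texttt{https://core.ac.uk/download/52925769.pdf}.

\end{thebibliography}
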